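\title{The Neumann surplus of a metric graph need not be asymptotically Gaussian}

\begin{abstract}
On a metric graph with rationally independent edge lengths, the number of points inside the edges at which the derivative of the $n$-th Laplace eigenfunction vanishes differs from $n$ by a bounded integer, the Neumann surplus. With respect to the natural density of indices $n$, the surplus is a random variable. It has been conjectured that its standardization converges to the standard normal law along every sequence of graphs for which the first Betti number plus the number of degree-one vertices tends to infinity. We show that the conjecture is false: for an explicit family of graphs with one long edge, the normalized surplus converges to a mixture of centered Gaussian laws that is not Gaussian, and the conjectured convergence fails as soon as that edge carries all but a fixed small fraction of the total length. For trees the conjecture holds, and we give the law of the surplus explicitly.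
\end{abstract}

\section{The Neumann surplus and the universality conjecture}\label{sec:intro}

\subsection{The surplus as a random variable}

Let $\Gamma=(V,E)$ be a finite connected metric graph: each edge $e$ is identified with an interval $[0,l_e]$. Throughout, no vertex has degree $2$ and the lengths $l_e$ are \emph{rationally independent}, that is, linearly independent over $\mathbb Q$. We write $L=\sum_e l_e$ for the total length, $\beta=|E|-|V|+1$ for the first Betti number, and $\partial\Gamma$ for the set of vertices of degree $1$, the \emph{leaves}. The other vertices are \emph{interior}. An edge ending at a leaf is a \emph{tail}; an edge both of whose ends are interior is an \emph{inner edge}.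

We consider the eigenvalue problem $-f''=k^2f$ on every edge, with the Neumann--Kirchhoff conditions: $f$ is continuous at every vertex $x$, and $\sum_{e\sim x}\partial_ef(x)=0$, where $\partial_ef(x)$ is the outgoing derivative, taken at $x$ in the direction pointing into $e$. At a leaf this is the Neumann condition. The spectrum is discrete, $0=k_0<k_1\le k_2\le\dots\to\infty$, and $f_n$ denotes an eigenfunction for $k_n^2$. The \emph{Neumann points} of $f$ are the points of
\[
\mathcal N(f)=\{x\in\Gamma\setminus V:\ f'(x)=0\};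
\]
they cut $\Gamma$ into the Neumann domains of $f$, the closures of the connected components of $\Gamma\setminus\mathcal N(f)$. Only the number of Neumann points matters below. For $n\ge1$ we call $f_n$ \emph{generic} if $k_n^2$ is simple, $f_n(x)\ne0$ for every vertex $x$, and $\partial_ef_n(x)\neq0$ for every interior vertex $x$ and every edge $e\sim x$. These conditions make $f_n$ unique up to a factor, make $\mathcal N(f_n)$ finite, and keep zeros and critical points away from the interior vertices. Let $\mathcal G$ be the set of $n\ge1$ with $f_n$ generic, and for $A\subset\mathcal G$ put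
\[
d_{\mathcal G}(A)=\lim_{N\to\infty}\frac{|A\cap\{1,\dots,N\}|}{|\mathcal G\cap\{1,\dots,N\}|}.
\]
The \emph{Neumann surplus} is $\omega(n)=|\mathcal N(f_n)|-n$ for $n\in\mathcal G$.

On an edge, $f_n$ is a sinusoid, so its critical points have spacing $\pi/k_n$ and $|\mathcal N(f_n)|=k_nL/\pi+O(1)$. Weyl's law \eqref{eq:weyl} gives the same asymptotics for $n$. The surplus is the bounded remainder, and it records how the sinusoids fit together at the vertices. On an interval $[0,l]$ one has $f_n=\cos(n\pi x/l)$, the Neumann points are $jl/n$ with $1\le j\le n-1$, and $\omega\equiv-1$. On larger graphs $\omega(n)$ fluctuates with $n$. The following facts are known.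
\begin{itemize}
\item[(F1)] $\omega$ is a finitely supported random variable with respect to $d_{\mathcal G}$: the densities $\mathbb P(\omega=j):=d_{\mathcal G}(\omega^{-1}(j))$ exist and form a probability distribution with finite support.
\item[(F2)] $\mathbb P(\omega=j)=\mathbb P(\omega=\beta-|\partial\Gamma|-j)$, and hence $\mathbb E\,\omega=\frac12(\beta-|\partial\Gamma|)$.
\item[(F3)] If $\Gamma$ is a tree all of whose vertices have degree $1$ or $3$, then $-1-\omega$ is binomial: $\mathbb P(\omega=j)=\binom{|\partial\Gamma|-2}{-j-1}2^{2-|\partial\Gamma|}$ for $1-|\partial\Gamma|\le j\le-1$.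
\end{itemize}
We use (F1) and the value of the mean in (F2) without proof; (F3) is recovered from Theorem~\ref{thm:trees}.

A tree as in (F3) has $|\partial\Gamma|-2$ interior vertices, so (F3) says that each interior vertex tosses an independent fair coin, and the surplus obeys the central limit theorem. It is natural to guess that on any large graph the surplus is a sum of many local, nearly independent contributions. The following conjecture was posed in \cite{slides}.

\medskip
\noindent\textbf{Universality conjecture.} \emph{Let $\Gamma^{(m)}$ be a sequence of graphs as above, with Betti numbers $\beta^{(m)}$ and Neumann surpluses $\omega^{(m)}$, and assume $\operatorname{Var}\omega^{(m)}>0$. If $\beta^{(m)}+|\partial\Gamma^{(m)}|\to\infty$, then $(\omega^{(m)}-\mathbb E\,\omega^{(m)})/\sqrt{\operatorname{Var}\omega^{(m)}}$ converges in distribution to $N(0,1)$.}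
\medskip

The hypothesis says exactly that the number of edges tends to infinity. Indeed, $\sum_{x\text{ interior}}(\deg x-2)=2\beta-2+|\partial\Gamma|$ and every term is at least $1$, so $|V|$ and $|E|=|V|+\beta-1$ are bounded in terms of $\beta+|\partial\Gamma|$, and conversely.

\subsection{Results}

For $M\ge2$ let $\Gamma_M$ be the graph of Figure~\ref{fig:graph}. Its interior vertices are two \emph{hubs} $u,v$ and $w_1,\dots,w_M$. For each $i$ there are inner edges $a_i=uw_i$ and $b_i=vw_i$ and two tails $c_i,c_i'$ at $w_i$; these four edges form the $i$-th \emph{gadget}. There are $M$ tails $\varphi_1,\dots,\varphi_M$ at $v$ and one tail $e_0$ at $u$. The degrees are $\deg u=M+1$, $\deg v=2M$, $\deg w_i=4$. Moreover $|E|=5M+1$, $|V|=4M+3$, $\beta=M-1$ and $|\partial\Gamma_M|=3M+1$, so that $\beta+|\partial\Gamma_M|=4M$ and, by (F2), the surplus $\omega^{(M)}$ of $\Gamma_M$ has mean $-M-1$.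

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (-4,0) -- node[above] {$e_0$} (0,0);
\draw (0,0) -- node[above left] {$a_1$} (3,1.7) -- node[above right] {$b_1$} (6,0);
\draw (0,0) -- (3,0) -- (6,0);
\draw (0,0) -- (3,-1.7) -- (6,0);
\draw (2.5,2.4) node[left] {$c_1$} -- (3,1.7) -- (3.5,2.4) node[right] {$c_1'$};
\draw (2.6,0.55) -- (3,0) -- (3.4,0.55);
\draw (2.5,-2.4) -- (3,-1.7) -- (3.5,-2.4);
\draw (6,0) -- (7.2,0.8) node[right] {$\varphi_1$};
\draw (6,0) -- (7.3,0) node[right] {$\varphi_2$};
\draw (6,0) -- (7.2,-0.8) node[right] {$\varphi_3$};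
\fill (0,0) circle (2.5pt) node[below left] {$u$};
\fill (6,0) circle (2.5pt) node[below=3pt] {$v$};
\fill (3,1.7) circle (2pt) node[below=2pt] {$w_1$};
\fill (3,0) circle (2pt) node[below=2pt] {$w_2$};
\fill (3,-1.7) circle (2pt) node[above=2pt] {$w_3$};
\end{tikzpicture}
\caption{The graph $\Gamma_M$ for $M=3$. The hubs $u$ and $v$ are joined through $M$ vertices $w_i$ of degree $4$, each carrying two tails. The hub $v$ carries $M$ further tails, and $u$ carries the tail $e_0$, which holds almost all of the length. Free ends of segments are leaves.}\label{fig:graph}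
\end{figure}

Below, $N(0,t)$ is the centered Gaussian law of variance $t$.

\begin{theorem}\label{thm:main}
Choose rationally independent lengths on $\Gamma_M$ with $l_{e_0}\ge(1-\frac1M)L$. Then $(\omega^{(M)}-\mathbb E\,\omega^{(M)})/\sqrt M$ converges in law to
\[
\mu_0=\int N\big(0,\tfrac14+\sigma^2(r)\big)\,\lambda(r)\,dr,
\]
where $\lambda>0$ is a probability density on $\mathbb R\setminus\{0\}$, and the function $\sigma^2$ defined in \eqref{eq:sigma} is continuous on $\mathbb R\setminus\{0\}$ with $\sigma^2(1)<\lim_{r\to0}\sigma^2(r)$. The law $\mu_0$ is non-degenerate and not Gaussian. Consequently $\operatorname{Var}\omega^{(M)}>0$ for large $M$, and the conjectured convergence fails along these graphs, for which $\beta+|\partial\Gamma_M|=4M\to\infty$. The universality conjecture is false.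
\end{theorem}

Such lengths exist, because the rationally independent vectors are the complement of countably many hyperplanes and hence dense. The edge $e_0$ need not be asymptotically everything.

\begin{theorem}\label{thm:robust}
There is $\delta_0>0$ such that for any rationally independent lengths on $\Gamma_M$ with $l_{e_0}\ge(1-\delta_0)L$, one has $\operatorname{Var}\omega^{(M)}>0$ for large $M$ and the conjectured convergence fails along $(\Gamma_M)$.
\end{theorem}

A random variable is called \emph{Cauchy} if it has density $p(x)=\frac1{\pi(1+x^2)}$.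

\begin{theorem}\label{thm:trees}
The universality conjecture is true for every sequence of trees. For a tree with arbitrary rationally independent lengths,
\[
\omega\overset{d}{=}-\frac{|\partial\Gamma|}2+\frac12\sum_{w\text{ interior}}S_w,\qquad S_w\overset{d}{=}\sum_{i=1}^{d_w-1}\operatorname{sgn}C_i-\operatorname{sgn}\sum_{i=1}^{d_w-1}C_i,
\]
where the $S_w$ are independent, the $C_i$ are i.i.d.\ Cauchy, and $d_w=\deg w$.
\end{theorem}

For $d_w=3$ the variable $S_w$ equals $\operatorname{sgn}C_1$ if $C_1,C_2$ have equal signs and $-\operatorname{sgn}(C_1+C_2)$ otherwise, so it is a fair sign. Then $-1-\omega=\sum_w\frac12(1-S_w)$ is binomial, which is (F3).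

\subsection{Why the central limit theorem fails on $\Gamma_M$}\label{sec:mechanism}

An eigenfunction sees the lengths only through the phases $kl_e$ mod $2\pi$, and these equidistribute as $k$ grows. When $e_0$ is long, the phases of all other edges may be treated as independent and uniform, and $e_0$ adjusts so that $k^2$ is an eigenvalue. The tangent of a uniform phase is Cauchy, which is where the Cauchy law enters.

On a tree, the ratio $\partial_ef/f$ handed from a subtree to the next vertex has the form $\tan(\kappa_e+\gamma)$, where $\kappa_e$ is the phase of the connecting edge and $\gamma$ depends on the subtree. The uniform phase $\kappa_e$ erases $\gamma$, so different vertices are independent. On $\Gamma_M$ all gadgets are attached to the same two vertices, and one number is seen by all of them: the ratio $r=f(v)/f(u)$. We shall show that, up to a bounded error,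
\[
\omega+M+1=\sum_{i=1}^Mg_i(r)+\frac12\sum_{j=1}^M\operatorname{sgn}\tan\varphi_j,
\]
where for a fixed number $r$ the terms $g_i(r)$ are i.i.d., bounded, centered, of variance $\sigma^2(r)$. The actual $r$ is a quotient of two sums of order $M$ terms with Cauchy-type tails. There is no law of large numbers for such sums: the average of $M$ i.i.d.\ Cauchy variables is again Cauchy. So $r$ stays random in the limit. It is decided by the few largest terms, while the Gaussian fluctuation of $\sum_ig_i$ is decided by the bulk; the two are asymptotically independent, and the limit is a Gaussian law whose variance $\frac14+\sigma^2(r)$ is random. Such a mixture is Gaussian only if the variance is almost surely constant. Proving that $\sigma^2$ is not constant is the most computational part of the paper, and it is also what dictates the shape of the gadget: simpler gadgets give the same variance at the values of $r$ that we compare (Example~\ref{ex:edge} and Remark~\ref{rem:onetail}).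

Section~\ref{sec:tools} sets up phases, a formula for $\omega$, and equidistribution, and works the method out on the star with three edges. Section~\ref{sec:trees} proves Theorem~\ref{thm:trees}; the rest does not depend on it. Sections~\ref{sec:graph} and~\ref{sec:limit} derive the mixture, Section~\ref{sec:proofs} deduces Theorems~\ref{thm:main} and~\ref{thm:robust} from the inequality $\sigma^2(1)<\sigma^2(0^+)$, and Section~\ref{sec:variance} proves that inequality.

\section{Phases, the spectral index, and equidistribution}\label{sec:tools}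

Let $\mathbb T=\mathbb R/2\pi\mathbb Z$. The function $\operatorname{sgn}=\pm1$ is used only at nonzero arguments, and $1[\cdot]$ is an indicator. We use two facts about the Cauchy law.
\begin{itemize}
\item[(C1)] If $\kappa$ is uniform on $\mathbb T$ and independent of $\gamma$, then $\kappa+\gamma$ is uniform and independent of $\gamma$, and $\tan(\kappa+\gamma)$, $\cot(\kappa+\gamma)$ and $\tan\frac{\kappa}2$ are Cauchy.
\item[(C2)] A Cauchy variable $C$ has $\mathbb E\,e^{i\tau C}=e^{-|\tau|}$. Hence the sum of $m$ i.i.d.\ Cauchy variables has the law of $mC$. Also $\mathbb E|C|^{3/4}<\infty$.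
\end{itemize}

\subsection{Phases}

For $k>0$ rescale all lengths by $k$, so that $f''=-f$ on an edge of length $\kappa_e=kl_e$. From now on $\partial_e$ denotes the outgoing derivative in the rescaled variable. On an edge $f=A\cos s+B\sin s$, so the values and derivatives at the two ends depend on $\kappa_e$ only modulo $2\pi$. For $\kappa\in\mathbb T^E$, a \emph{solution at phases $\kappa$} is an eigenfunction with $k=1$, or zero, of the graph whose lengths are any positive representatives of $\kappa$. The multiplicity of $k^2$ as an eigenvalue of $\Gamma$ is the dimension of the space of solutions at phases $kl$, where $l=(l_e)_{e\in E}$, and genericity can be read off from that space. On a tail attached at $x$, $f$ is a multiple of the cosine of the distance to the leaf; on an inner edge $xy$ we solve for $B$. This gives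
\begin{equation}\label{eq:edge}
\partial_ef(x)=f(x)\tan\kappa_e\ \ (\text{tail},\ \cos\kappa_e\ne0),\qquad \partial_ef(x)=\frac{f(y)-f(x)\cos\kappa_e}{\sin\kappa_e}\ \ (\text{inner},\ \sin\kappa_e\ne0),
\end{equation}
and the value at the leaf of a tail is $f(x)/\cos\kappa_e$.

\subsection{A formula for the surplus}

The count $|\mathcal N(f_n)|$ is local, but the position $n$ of $k_n$ in the spectrum is not. We compute $n$ as an index. Let $H^1(\Gamma)$ be the space of continuous functions that are $H^1$ on every edge, and $\mathfrak q_k(f)=\int_\Gamma(f'^2-k^2f^2)$. The \emph{negative index} of a quadratic form is the largest dimension of a subspace on which it is negative definite. By the min-max principle the negative index of $\mathfrak q_k$ on $H^1(\Gamma)$ is $\#\{n\ge0:k_n<k\}$; in particular it equals $n$ if $k=k_n$ is simple. The index is additive over decompositions that are orthogonal for the form, and it drops by at most $m$ on a subspace of codimension $m$. The functions vanishing at all vertices have codimension $|V|$, and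 there the index is the number of Dirichlet eigenvalues $(j\pi/l_e)^2<k^2$ of the edges. This gives Weyl's law
\begin{equation}\label{eq:weyl}
\#\{n:k_n\le K\}=LK/\pi+O(1).
\end{equation}

Suppose that $\Gamma$ has an interior vertex, and that $\sin\kappa_e\ne0$ on inner edges and $\cos\kappa_e\ne0$ on tails. By \eqref{eq:edge}, for every vector $F$ of values at the interior vertices there is a unique continuous $f_F$ with these values that solves the equation on every edge and is Neumann at the leaves. Let $\Lambda$ be the matrix with $(\Lambda F)_x=\sum_{e\sim x}\partial_ef_F(x)$. Solutions at phases $\kappa$ correspond to $\ker\Lambda$. The matrix $\Lambda$ is symmetric (see the proof below); let $n_+(\Lambda)$ be its number of positive eigenvalues.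

\begin{proposition}\label{prop:surplus}
Let $n\in\mathcal G$, $f=f_n$, $\kappa=k_nl$, and assume $\sin\kappa_e\ne0$ on inner edges. Then
\[
\omega(n)=\sum_{e=xy\text{ inner}}1\big[\sin\kappa_e\,\partial_ef(x)\,\partial_ef(y)>0\big]-\sum_{e\text{ tail}}1[\tan\kappa_e<0]-n_+(\Lambda).
\]
\end{proposition}

\begin{proof}
Genericity gives $\cos\kappa_e\ne0$ and $\tan\kappa_e\neq0$ on tails. Write $k=k_n$ and let $\kappa_e=kl_e$ be real numbers.

\emph{The index.} Let $H_0$ be the functions vanishing at all interior vertices and $\mathcal E=\{f_F\}$. Then $H^1(\Gamma)=H_0\oplus\mathcal E$. Integration by parts on each edge gives, for $g\in H^1(\Gamma)$ with interior values $G$, the bilinear identity $\mathfrak q_k(f_F,g)=-k\,G^T\Lambda F$. So $\Lambda$ is symmetric, the decomposition is $\mathfrak q_k$-orthogonal, and the negative index on $\mathcal E$ is $n_+(\Lambda)$. On $H_0$ the edges decouple. An inner edge carries the Dirichlet problem, with $\lfloor\kappa_e/\pi\rfloor$ eigenvalues below $k^2$. A tail carries the Dirichlet--Neumann problem,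 with eigenvalues $((j-\frac12)\pi/l_e)^2$, of which $\lfloor\kappa_e/\pi+\frac12\rfloor$ lie below $k^2$. Since $\lfloor\kappa_e/\pi+\frac12\rfloor-\lfloor\kappa_e/\pi\rfloor=1[\tan\kappa_e<0]$,
\[
n=\sum_{e}\lfloor\kappa_e/\pi\rfloor+\sum_{e\text{ tail}}1[\tan\kappa_e<0]+n_+(\Lambda).
\]

\emph{The Neumann points.} On a tail they lie at rescaled distances $\pi,2\pi,\dots$ from the leaf, so there are $\lfloor\kappa_e/\pi\rfloor$ of them. On an inner edge $e=xy$ they have spacing $\pi$, so their number $N_e$ is $\lfloor\kappa_e/\pi\rfloor$ or $\lfloor\kappa_e/\pi\rfloor+1$, and parity decides. Along $e$ from $x$ to $y$, $f'$ starts at $\partial_ef(x)$, ends at $-\partial_ef(y)$ and changes sign $N_e$ times, so $\operatorname{sgn}(\partial_ef(x)\partial_ef(y))=-(-1)^{N_e}$. Also $\operatorname{sgn}\sin\kappa_e=(-1)^{\lfloor\kappa_e/\pi\rfloor}$. Hence $N_e=\lfloor\kappa_e/\pi\rfloor+1$ exactly when $\sin\kappa_e\,\partial_ef(x)\partial_ef(y)>0$. Subtracting, the integer parts cancel.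
\end{proof}

\subsection{Counting hits of a hypersurface}

The right side of Proposition~\ref{prop:surplus} depends only on the point $k_nl\in\mathbb T^E$. The eigenvalues are the times at which the line $k\mapsto kl$ meets the hypersurface of phases carrying a solution, and we must count how often it meets a given piece. We use Weyl's equidistribution theorem: if $l$ is rationally independent and $\mathcal J\subset\mathbb T^E$ is Jordan measurable (its boundary is a null set), then the fraction of time $k\in[0,K]$ with $kl\in\mathcal J$ tends to $(2\pi)^{-|E|}\operatorname{vol}(\mathcal J)$. This is the only place where our arguments use rational independence. A hypersurface has volume zero, so we thicken it along the flow; a monotonicity hypothesis guarantees that the flow crosses it transversally. For $e\in E$ write $\kappa=(\kappa',\kappa_e)$ with $\kappa'\in\mathbb T^{E\setminus e}$, and $l=(l',l_e)$.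

\begin{lemma}\label{lem:hits}
Let $Q\subset\mathbb T^{E\setminus e}$ be a closed cube of side $<1$, and let $\Theta$ be a real $C^1$ function near $Q$ with $\partial_{e'}\Theta\le0$ for all $e'\ne e$ and oscillation $<1$ on $Q$. Let $\mathcal A=\{\kappa:\kappa'\in Q,\ \kappa_e\equiv\Theta(\kappa')\bmod2\pi\}$. Then
\[
\lim_{K\to\infty}\frac1K\#\{0<k\le K:kl\in\mathcal A\}=(2\pi)^{-|E|}\int_Q\big(l_e-l'\cdot\nabla\Theta\big)\,d\kappa'.
\]
\end{lemma}

\begin{proof}
Fix $h>0$ with $h\max_el_e<1$, and let $F(\kappa',s)=(\kappa'+sl',\Theta(\kappa')+sl_e)$ on $Q\times[0,h]$. Its Jacobian determinant is $l_e-l'\cdot\nabla\Theta\ge l_e>0$.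

The map $F$ is injective into $\mathbb T^E$. A coincidence gives $\kappa_1',\kappa_2'\in Q$ and $0\le s\le h$ with $\kappa_2'\equiv\kappa_1'+sl'$ and $\Theta(\kappa_2')-\Theta(\kappa_1')\equiv sl_e$ mod $2\pi$. Lift $Q$ to $\mathbb R^{E\setminus e}$. The coordinates of $\kappa_2'-\kappa_1'$ and of $sl'$ are less than $1$ in modulus, so $\kappa_2'=\kappa_1'+sl'$ exactly. Along the segment between these points $\Theta$ is non-increasing, so $\Theta(\kappa_2')-\Theta(\kappa_1')\in(-1,0]$, while $sl_e\in[0,1)$. Two such numbers that agree mod $2\pi$ both vanish, so $s=0$.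

The set $\mathcal J=F(Q\times[0,h])$ is compact, interior points of the box map to interior points by the inverse function theorem, and the boundary of the box has a null image; so $\mathcal J$ is Jordan measurable, of volume $h\int_Q(l_e-l'\cdot\nabla\Theta)$. One has $kl\in\mathcal J$ if and only if $k\in[k^*,k^*+h]$ for some real $k^*$ with $k^*l\in\mathcal A$, and by injectivity these intervals are disjoint. So the time spent in $\mathcal J$ during $[0,K]$ is $h$ times the number of hits, up to $O(1)$, and Weyl's theorem gives the claim.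
\end{proof}

\begin{corollary}\label{cor:lower}
Let $e\in E$, $j\in\mathbb Z$, let $O\subset\mathbb T^{E\setminus e}$ be open and $\Theta\in C^1(O)$ real with $\partial_{e'}\Theta\le0$ for all $e'\neq e$. Suppose that every $k>0$ with $kl'\in O$ and $kl_e\equiv\Theta(kl')$ mod $\pi$ equals $k_n$ for some $n\in\mathcal G$ with $\omega(n)=j$. Then
\[
\mathbb P(\omega=j)\ge\frac1L\,(2\pi)^{1-|E|}\int_O\big(l_e-l'\cdot\nabla\Theta\big)\,d\kappa'.
\]
\end{corollary}

\begin{proof}
Write $O$ as a union of closed dyadic cubes $Q_1,Q_2,\dots$ with disjoint interiors, each small enough for Lemma~\ref{lem:hits}. Shrink $Q_1,\dots,Q_m$ by the factor $1-\frac1m$ to make them disjoint, and apply the lemma to each of them and to both $\Theta$ and $\Theta+\pi$. The pieces are disjoint, so all hits are distinct. Letting $m\to\infty$, monotone convergence gives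
\[
\liminf_{K\to\infty}\frac1K\#\{n\in\mathcal G:k_n\le K,\ \omega(n)=j\}\ge2(2\pi)^{-|E|}\int_O(l_e-l'\cdot\nabla\Theta)\,d\kappa'.
\]
Divide by $L/\pi$, using \eqref{eq:weyl} and $|\mathcal G\cap\{1,\dots,N\}|\le N$.
\end{proof}

\begin{example}[the star with three edges]\label{ex:star}
Let $\Gamma$ consist of three tails meeting at one vertex. By \eqref{eq:edge}, $\Lambda$ is the number $\tan\kappa_1+\tan\kappa_2+\tan\kappa_3$. Let $U$ be the open set of full measure where $C_1=\tan\kappa_1$, $C_2=\tan\kappa_2$ and $C_1+C_2$ are finite and nonzero. Over $U$, a nonzero solution cannot vanish at the center (it would vanish on the first two edges, hence on the third by Kirchhoff's condition), so it exists exactly when $\kappa_3\equiv\Theta:=-\arctan(C_1+C_2)$ mod $\pi$, and it is then simple and generic. Since $\Lambda=0$, Proposition~\ref{prop:surplus} gives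
\[
\omega=-\#\{e:\tan\kappa_e<0\}=-\tfrac32+\tfrac12\big(\operatorname{sgn}C_1+\operatorname{sgn}C_2-\operatorname{sgn}(C_1+C_2)\big)\in\{-1,-2\}.
\]
Let $O_j\subset U$ be the set where this value is $j$. The function $\Theta$ is decreasing in $\kappa_1,\kappa_2$, so Corollary~\ref{cor:lower} applies. The map $\kappa'\mapsto-\kappa'$ exchanges $O_{-1}$ and $O_{-2}$ and preserves $\nabla\Theta$, so the two lower bounds are equal. For fixed $\kappa_2$, $-\Theta$ rises from $-\frac\pi2$ to $\frac\pi2$ on each of the two arcs between the poles of $\tan\kappa_1$; hence $(2\pi)^{-2}\int_U(-\partial_1\Theta)=1$, the same holds for $\partial_2\Theta$, and the lower bounds add up to $(l_1+l_2+l_3)/L=1$. So $\mathbb P(\omega=-1)=\mathbb P(\omega=-2)=\frac12$.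

The weight in Corollary~\ref{cor:lower} is thus a sum of one term per edge, with masses $l_e/L$, and the term of the distinguished edge is the uniform law on the remaining phases. For trees all terms will give the same law. For $\Gamma_M$ we keep only the term of $e_0$, which is why $e_0$ is taken long. Rational independence cannot be dropped: if the three lengths are equal, then either $\cos\kappa=0$ and $f$ vanishes at the center, or $\tan\kappa=0$ and the derivatives vanish there, so $\mathcal G$ is empty.
\end{example}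

\section{Trees}\label{sec:trees}

We prove Theorem~\ref{thm:trees}. For an interval $\omega\equiv-1$, in agreement with the formula, so let $\Gamma$ be a tree with an interior vertex. On a tree $n$ is itself a local count.

\begin{lemma}\label{lem:zeros}
A generic eigenfunction $f=f_n$ of a tree has exactly $n$ zeros.
\end{lemma}

\begin{proof}
The zeros are finitely many points inside edges; let $\nu$ be their number. They cut the tree into $\nu+1$ pieces $\mathcal D_0,\dots,\mathcal D_\nu$. Let $k=k_n$. Consider $\mathcal D_i$ with Dirichlet conditions at the zeros and Neumann--Kirchhoff conditions at the vertices. Its lowest eigenvalue has a nonnegative eigenfunction (if $g$ minimizes the Rayleigh quotient, so does $|g|$), and $f|_{\mathcal D_i}$ is an eigenfunction of one sign, hence not orthogonal to it. So the lowest eigenvalue is $k^2$, and $\mathfrak q_k\ge0$ on the functions vanishing at the zeros of $f$, a subspace of codimension $\nu$. As the negative index of $\mathfrak q_k$ is $n$, we get $n\le\nu$. If $\nu\ge n+1$, some nonzero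 combination $g$ of the $n+1$ functions $f1_{\mathcal D_1},\dots,f1_{\mathcal D_{n+1}}$ is orthogonal to $f_0,\dots,f_{n-1}$. Since $\mathfrak q_k(g)=0$, $g$ minimizes the Rayleigh quotient among such functions, so it is an eigenfunction for $k_n^2$ and a multiple of $f$. But $g$ vanishes on $\mathcal D_0$, a contradiction.
\end{proof}

\noindent\textbf{Local signs.} On each edge zeros and Neumann points of $f$ alternate. At an end $x$ of $e$ that is interior put $s=\operatorname{sgn}(f(x)\partial_ef(x))$. If $s=+1$, then $|f|$ increases into the edge and the first special point met is a Neumann point; if $s=-1$ it is a zero. From a leaf $|f|$ decreases, so we put $s=-1$ there. In an alternating sequence, the number of Neumann points minus the number of zeros is $1$, $-1$ or $0$ according as the two extreme points are both Neumann points, both zeros, or one of each; so it is half the sum of the two values of $s$. If there is no special point, $|f|$ is monotone on $e$, the two values of $s$ are opposite, and the rule still holds. Summing over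 edges and using Lemma~\ref{lem:zeros},
\begin{equation}\label{eq:treeomega}
\omega(n)=-\tfrac12|\partial\Gamma|+\tfrac12\sum_{w\text{ interior}}S_w,\qquad S_w=\sum_{e\sim w}\operatorname{sgn}\big(f(w)\partial_ef(w)\big).
\end{equation}

\noindent\textbf{Phases.} Fix an edge $e=v_1v_2$ as root. Every other edge has an upper end, nearer to $e$, and a lower end. The \emph{children} of a vertex $w$ are the edges with upper end $w$; an interior vertex has $d_w-1$ children and one \emph{remaining} edge. Define recursively from the leaves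
\[
\gamma_w=\arctan\sum_{e'\text{ child of }w}t_{e'},\qquad t_{e'}=\tan(\kappa_{e'}+\gamma_{w'})\quad(w'\text{ the lower end of }e'),
\]
with $\gamma_w=0$ at leaves. Let $U_e\subset\mathbb T^{E\setminus e}$ be the open set where all $t_{e'}$ are finite and nonzero and all sums $\sum t_{e'}$ at interior vertices are nonzero, and put $\Theta_e=-\gamma_{v_1}-\gamma_{v_2}$ on $U_e$. Let $\mathbb P_e$ be the uniform probability on $\mathbb T^{E\setminus e}$. List the edges $e'\ne e$ so that each comes after all edges below it. By (C1), $t_{e'}$ is Cauchy conditionally on all earlier phases, and it is a function of these and $\kappa_{e'}$. So under $\mathbb P_e$ the $t_{e'}$ are i.i.d.\ Cauchy, and $U_e$ has full measure. Let $\mathcal M\subset\mathbb T^E$ be the set of phases carrying a solution that is nonzero at all vertices and has nonzero outgoing derivatives at all interior vertices; it does not depend on the root.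

\begin{lemma}\label{lem:treephase}
For every edge $e$: $\kappa\in\mathcal M$ if and only if $\kappa'\in U_e$ and $\kappa_e\equiv\Theta_e(\kappa')$ mod $\pi$. In that case the space of solutions is one-dimensional, and at an interior vertex $w$ the ratio $\partial f/f$ equals $t_{e'}$ along each child $e'$ and $-\sum t_{e'}$ along the remaining edge. Moreover $\partial_{e'}\Theta_e<0$ on $U_e$ for all $e'\ne e$.
\end{lemma}

\begin{proof}
Let $f$ be a solution and $w'$ a vertex with $\partial_{e''}f(w')=t_{e''}f(w')$ for all its children $e''$ (an empty condition at a leaf). By Kirchhoff's condition the derivative along the remaining edge is $-\tan\gamma_{w'}\,f(w')$, so on that edge $f=f(w')\cos(\gamma_{w'}+s)/\cos\gamma_{w'}$, with $s$ the distance from $w'$. If the remaining edge is $e'\ne e$ with upper end $w$, then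
\[
f(w)=f(w')\frac{\cos(\kappa_{e'}+\gamma_{w'})}{\cos\gamma_{w'}},\qquad\partial_{e'}f(w)=f(w')\frac{\sin(\kappa_{e'}+\gamma_{w'})}{\cos\gamma_{w'}}.
\]
If $t_{e'}$ is finite, it follows that $\partial_{e'}f(w)=t_{e'}f(w)$ and that $f(w')$ is a nonzero multiple of $f(w)$; and if $f(w)\ne0$, then $t_{e'}$ is finite. By induction from the leaves, if $\kappa\in\mathcal M$ then all $t_{e'}$ are finite and are the ratios of the given solution, so $\kappa'\in U_e$. Conversely let $\kappa'\in U_e$. By the same induction, solutions correspond one-to-one to their restrictions to $e$, which are the functions proportional both to $\cos(\gamma_{v_1}+s)$ and to $\cos(\gamma_{v_2}+\kappa_e-s)$. A nonzero one exists if and only if $\kappa_e+\gamma_{v_1}+\gamma_{v_2}\in\pi\mathbb Z$; it is then unique up to a factor, nonzero at $v_1,v_2$ and hence at all vertices, with the stated nonzero ratios. Finally, $\tan$ and $\arctan$ have positive derivatives, so the chain rule along the path from $e'$ to $e$ gives $\partial_{e'}\Theta_e<0$.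
\end{proof}

\noindent\textbf{The law of $\omega$.} The right side of \eqref{eq:treeomega} defines a function on $\mathcal M$; let $\mathcal M_j$ be its level set. By Lemma~\ref{lem:treephase}, for every $e$ this function equals
\[
\Omega_e(\kappa')=-\tfrac12|\partial\Gamma|+\tfrac12\sum_{w\text{ interior}}\Big(\sum_{e'\text{ child of }w}\operatorname{sgn}t_{e'}-\operatorname{sgn}\sum_{e'\text{ child of }w}t_{e'}\Big),
\]
which is locally constant on $U_e$. Different vertices have disjoint sets of children, so under $\mathbb P_e$ the variable $\Omega_e$ has the law stated in Theorem~\ref{thm:trees}, the same for every $e$; call it $(\pi_j)_{j\in\mathbb Z}$. Let $O_e=\{\Omega_e=j\}\subset U_e$. The projection $\mathcal M_j\to O_{e'}$ forgetting $\kappa_{e'}$ is two-to-one and onto, for every $e'$. Fix $e$ and parametrize $\mathcal M_j$ by two copies of $O_e$ through $\kappa'\mapsto(\kappa',\Theta_e)$ and $\kappa'\mapsto(\kappa',\Theta_e+\pi)$. In these coordinates the projection onto $O_{e'}$ replaces the coordinate $\kappa_{e'}$ by $\Theta_e$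 or $\Theta_e+\pi$, so it is a local diffeomorphism with Jacobian $|\partial_{e'}\Theta_e|$. The change of variables formula with multiplicity gives $2\int_{O_e}(-\partial_{e'}\Theta_e)\,d\kappa'=2\operatorname{vol}(O_{e'})$. Corollary~\ref{cor:lower} now yields $\mathbb P(\omega=j)\ge\sum_{e'\in E}\frac{l_{e'}}L\,\mathbb P_{e'}(O_{e'})=\pi_j$. Both sides sum to $1$ over $j$, so equality holds.

\medskip
\noindent\textbf{The central limit theorem.} The terms $S_w$ are independent and centered, but a vertex of very large degree can carry a positive fraction of the variance, so such terms must be opened up. We use Lindeberg's theorem in the following form: if $\Sigma_m$ is a sum of independent centered variables, each bounded by $o(\sqrt{\operatorname{Var}\Sigma_m})$ uniformly, then $\Sigma_m/\sqrt{\operatorname{Var}\Sigma_m}\Rightarrow N(0,1)$.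

Let $d=d_w\ge3$, $\varsigma=\operatorname{sgn}\sum_{i<d}C_i$ and $R=\sum_{i<d}\operatorname{sgn}C_i$. Then $\operatorname{Var}S_w=d-2\,\mathbb E[\varsigma R]$. By the Cauchy--Schwarz inequality $\mathbb E[\varsigma R]\le\sqrt{d-1}$. Also $\mathbb E[\varsigma R]\ge0$: given $C_i$, the sum of the other variables is symmetric, so $\mathbb E[\varsigma\,|\,C_i]$ has the sign of $C_i$. Hence
\[
\frac d{18}\le\big(\sqrt{d-1}-1\big)^2=d-2\sqrt{d-1}\le\operatorname{Var}S_w\le d,
\]
where the first bound holds because $1-2\sqrt{d-1}/d$ is increasing for $d\ge2$ and equals $(\sqrt2-1)^2/3>\frac1{18}$ at $d=3$. (For $d=2$ one would have $S_w=0$; this is where the absence of vertices of degree $2$ is used.) Let $B^2=\sum_w\operatorname{Var}S_w=4\operatorname{Var}\omega$. Then $18B^2\ge\sum_wd_w\ge|\partial\Gamma|-2$, and $|\partial\Gamma|\to\infty$ since $\beta=0$, so $B\to\infty$. Call $w$ \emph{big} if $d_w>\sqrt B$. There are at most $18B^{3/2}$ big vertices. Write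
\[
\sum_wS_w=\Big(\sum_{w\text{ big}}\sum_{i<d_w}\operatorname{sgn}C_{w,i}+\sum_{w\text{ not big}}S_w\Big)-\sum_{w\text{ big}}\varsigma_w .
\]
The last sum has independent fair signs as terms, so its variance is at most $18B^{3/2}=o(B^2)$. By the triangle inequality in $L^2$ the bracket has variance $B^2(1+o(1))$, and it is a sum of independent centered variables bounded by $\max(1,\sqrt B)=o(B)$. Lindeberg's theorem applies to the bracket, the last sum divided by $B$ tends to $0$ in probability, and so $\sum_wS_w/B\Rightarrow N(0,1)$. This proves Theorem~\ref{thm:trees}. \qed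

\section{The surplus of $\Gamma_M$ in terms of phases}\label{sec:graph}

The plan of Section~\ref{sec:mechanism} needs many gadgets that share the ratio $r$ and whose variance depends on it. The simplest candidate does not work.

\begin{example}\label{ex:edge}
Let the gadget be a single edge $uv$ of phase $a$, with $f(u)=1$, $f(v)=r$. By \eqref{eq:edge} and Proposition~\ref{prop:surplus} it contributes $\frac12+\frac12\epsilon$ to $\omega$, with $\epsilon=\operatorname{sgn}[\sin a\,(r-\cos a)(1-r\cos a)]$. This sign is odd in $a$, so for uniform $a$ the term $\frac12\epsilon$ has mean $0$ and variance $\frac14$, whatever $r$ is. A gadget must produce several signs, whose correlations can then depend on $r$.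
\end{example}

\subsection{Eigenfunctions}

We denote an edge and its phase by the same letter, write $\kappa_0$ for the phase of $e_0$ and $\kappa'$ for all other phases, and drop the index $i$ when one gadget is considered. Put
\[
x=\cot a,\qquad y=\cot b,\qquad z=\tan c+\tan c',\qquad D=x+y-z,\qquad T=\sum_{j=1}^M\tan\varphi_j .
\]
By \eqref{eq:edge}, the sum of the outgoing derivatives at $w$ is $\frac{f_u}{\sin a}+\frac{f_v}{\sin b}-Df_w$, where $f_u=f(u)$ and so on. Kirchhoff's condition at $w$ gives $f_w=(\frac{f_u}{\sin a}+\frac{f_v}{\sin b})/D$, and inserting this in \eqref{eq:edge},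
\[
\partial_af(u)=\hat Xf_u+Xf_v,\qquad\partial_bf(v)=Xf_u+Yf_v,
\]
\[
X=\frac1{D\sin a\sin b},\qquad Y=-y+\frac{1+y^2}D,\qquad\hat X=-x+\frac{1+x^2}D .
\]
Define
\begin{equation}\label{eq:r}
r=-\frac{\sum_iX_i}{\sum_iY_i+T},\qquad\mathcal S=\sum_i(\hat X_i+rX_i),\qquad\Theta=-\arctan\mathcal S,
\end{equation}
and, for each gadget,
\[
\rho=r\,\frac{\sin a}{\sin b},\qquad m_a=y-z-\rho x,\qquad m_b=\rho(x-z)-y .
\]
With $f_u=1$ and $f_v=r$ we have $f_w=\frac{1+\rho}{D\sin a}$, and \eqref{eq:edge} gives
\begin{equation}\label{eq:derivs}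
\begin{aligned}
\partial_af(w)&=\frac1{\sin a}\Big[1-\frac{(1+\rho)x}D\Big]=\frac{m_a}{D\sin a},\\
\partial_af(u)&=\frac{(1+\rho)(1+x^2)}D-x=\frac{1+\rho-x\,m_a}D,\\
\partial_bf(w)&=\frac1{\sin a}\Big[\rho-\frac{(1+\rho)y}D\Big]=\frac{m_b}{D\sin a},\\
\partial_bf(v)&=\frac{\sin b}{\sin a}\Big[\frac{(1+\rho)(1+y^2)}D-\rho y\Big]=\frac{\sin b}{\sin a}\cdot\frac{1+\rho-y\,m_b}D .
\end{aligned}
\end{equation}
In each line the second equality follows on writing the bracket over $D=x+y-z$; for instance $(1+\rho)(1+x^2)-xD=1+\rho+\rho x^2-x(y-z)$.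

Let $U\subset\mathbb T^{E\setminus e_0}$ be the set where the following quantities are nonzero: $\sin\kappa_e$ and $\cos\kappa_e$ for $e\ne e_0$; all $D_i$; $\sum_iY_i+T$; $r$; $\mathcal S$; and, for every gadget, $1+\rho$, $m_a$, $1+\rho-xm_a$, $m_b$, $1+\rho-ym_b$. It is open, and all these functions are smooth on it.

\begin{lemma}\label{lem:eigen}
The set $U$ has full measure. For $\kappa'\in U$ a nonzero solution exists if and only if $\kappa_0\equiv\Theta(\kappa')$ mod $\pi$. It is then unique up to a factor, generic, and has $f_v/f_u=r$ and $\tan\kappa_0=-\mathcal S$. Moreover $\partial_e\Theta\le0$ on $U$ for all $e\ne e_0$.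
\end{lemma}

\begin{proof}
\emph{Full measure.} For uniform phases, $z_i$ and $T$ have laws without atoms and are independent of all phases not entering them. So almost surely all sines and cosines, $D_i$, $x_i-z_i$ and $\sum Y_i+T$ are nonzero. Also $\sum X_i\ne0$ almost surely: if all phases except $c_1,c_1'$ are fixed, $\sum X_i=0$ prescribes $D_1$, hence $z_1$. Now fix gadget phases with these properties. Then $r\neq0$, and $T\mapsto r$ is injective. Each remaining quantity is an affine function of $r$ that is not identically zero: as functions of $\rho$, which is a nonzero multiple of $r$, the quantities $1+\rho$, $m_a$, $1+\rho-xm_a$, $m_b$ have slopes $1$, $-x$, $1+x^2$, $x-z$, and $1+\rho-ym_b$ has the value $1+y^2$ at $\rho=0$; $\mathcal S$ has slope $\sum X_i$ in $r$. So each vanishes for at most one value of $T$, a null event. Fubini's theorem concludes.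

\emph{Solutions.} Kirchhoff's condition at $v$ reads $f_u\sum X_i+f_v(\sum Y_i+T)=0$, that is, $f_v=rf_u$. If $f_u=0$, then $f_v=0$, all $f_{w_i}=0$, and $f$ vanishes off $e_0$; Kirchhoff's condition at $u$ then makes $f$ vanish on $e_0$ as well. So a nonzero solution has $f_u\ne0$, which forces $\cos\kappa_0\ne0$, and we normalize $f_u=1$. The only condition left is Kirchhoff's at $u$, $\mathcal S+\tan\kappa_0=0$. The values $1,r,f_{w_i}$ and the derivatives \eqref{eq:derivs} are nonzero on $U$; so are the tail derivatives $f(x)\tan\kappa_e$ (equal to $-\mathcal S$ on $e_0$) and the leaf values $f(x)/\cos\kappa_e$.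

\emph{Monotonicity.} For $\kappa'\in U$ let $f$ be the function on $\Gamma_M\setminus e_0$ with $f_u=1$ satisfying all conditions except Kirchhoff's at $u$, so that $\mathcal S=\sum_i\partial_{a_i}f(u)$. Let $\hat f,\hat{\mathcal S}$ correspond to phases that differ only by $\hat\kappa_e=\kappa_e+h$. Sum $f\,\partial\hat f-\hat f\,\partial f$ over all pairs of a vertex and an incident edge other than $e_0$. Grouped by vertices, the sum is $\hat{\mathcal S}-\mathcal S$, because all vertices other than $u$ contribute $0$. Grouped by edges, every edge other than $e$ contributes $0$, since the Wronskian $\mathcal W=f\hat f'-\hat ff'$ is constant along it. Extend $f,\hat f$ from $e$ to solutions on $\mathbb R$. Using $\hat f'(\kappa_e+h)=\hat f'(\kappa_e)-h\hat f(\kappa_e)+o(h)$ and $\hat f(\kappa_e+h)=\hat f(\kappa_e)+h\hat f'(\kappa_e)+o(h)$, the edge $e$ contributes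
\[
\mathcal W(0)-\big[f(\kappa_e)\hat f'(\kappa_e+h)-f'(\kappa_e)\hat f(\kappa_e+h)\big]=h\,(f\hat f+f'\hat f')(\kappa_e)+o(h).
\]
As $h\to0$, $\hat f\to f$, so $\partial_e\mathcal S=(f^2+f'^2)|_e\ge0$ and $\partial_e\Theta\le0$.
\end{proof}

\subsection{The gadget term and its variance}

For one gadget and a real number $r\ne0$ define
\begin{equation}\label{eq:signs}
\epsilon_a=\operatorname{sgn}[m_a(1+\rho-xm_a)],\qquad\epsilon_b=\operatorname{sgn}[m_b(1+\rho-ym_b)],\qquad\epsilon_D=\operatorname{sgn}(x+y-z),
\end{equation}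
\[
\Xi=\epsilon_a+\epsilon_b+\epsilon_D,\qquad g(r)=\tfrac12\big(\Xi+\operatorname{sgn}\tan c+\operatorname{sgn}\tan c'\big).
\]

\begin{proposition}\label{prop:omega}
Let $k>0$ with $\kappa'=kl'\in U$ and $kl_{e_0}\equiv\Theta(\kappa')$ mod $\pi$. Then $k=k_n$ with $n\in\mathcal G$ and $\omega(n)=\Omega(\kappa')$, where, with $r$ given by \eqref{eq:r},
\begin{equation}\label{eq:omega}
\Omega+M+1=\sum_{i=1}^Mg_i(r)+\frac12\sum_{j=1}^M\operatorname{sgn}\tan\varphi_j+\Big(1-1[\mathcal S>0]-1\big[\textstyle\sum_iY_i+T>0\big]\Big).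
\end{equation}
The function $\Omega$ is locally constant on $U$, and the last bracket has modulus at most $1$.
\end{proposition}

\begin{proof}
We apply Proposition~\ref{prop:surplus}. By \eqref{eq:derivs},
\[
\sin a\;\partial_af(u)\,\partial_af(w)=\frac{m_a(1+\rho-xm_a)}{D^2},\qquad\sin b\;\partial_bf(v)\,\partial_bf(w)=\frac{\sin^2b}{\sin^2a}\cdot\frac{m_b(1+\rho-ym_b)}{D^2},
\]
so the inner edges of a gadget contribute $\frac{1+\epsilon_a}2+\frac{1+\epsilon_b}2$. For $n_+(\Lambda)$ recall that if a symmetric matrix has blocks $\Lambda_{11},\Lambda_{12},\Lambda_{22}$ with $\Lambda_{22}$ invertible, completing the square shows that $n_+$ is the sum of $n_+(\Lambda_{22})$ and of $n_+$ of the Schur complement $\Lambda_{11}-\Lambda_{12}\Lambda_{22}^{-1}\Lambda_{12}^T$. Here the block of the $w_i$ is $\operatorname{diag}(-D_i)$, and passing to the Schur complement is the elimination of the $f_{w_i}$ done above; it gives the matrix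
\[
\begin{pmatrix}\sum\hat X_i+\tan\kappa_0&\sum X_i\\ \sum X_i&\sum Y_i+T\end{pmatrix}
\]
on $(u,v)$. It has the kernel vector $(1,r)$ and a nonzero last diagonal entry, so it has rank one, and its nonzero eigenvalue has the sign of that entry. Thus $n_+(\Lambda)=\sum_i\frac{1-\epsilon_{D_i}}2+1[\sum Y_i+T>0]$. Altogether a gadget contributes
\[
\tfrac{1+\epsilon_a}2+\tfrac{1+\epsilon_b}2-\tfrac{1-\epsilon_D}2-\tfrac{1-\operatorname{sgn}\tan c}2-\tfrac{1-\operatorname{sgn}\tan c'}2=g(r)-\tfrac12,
\]
a tail $\varphi_j$ contributes $\frac12\operatorname{sgn}\tan\varphi_j-\frac12$, and $e_0$ contributes $-1[\tan\kappa_0<0]=-1[\mathcal S>0]$.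
\end{proof}

Now let $r\ne0$ be a fixed number and $a,b,c,c'$ independent and uniform. The five factors in \eqref{eq:signs} are affine in $z$ with slopes $-1$, $x$, $-\rho$, $\rho y$, $-1$, and $z$ has no atoms, so $g(r)$ is defined almost surely. Put
\begin{equation}\label{eq:sigma}
\sigma^2(r)=\mathbb E\big[g(r)^2\big].
\end{equation}
Clearly $|g|\le\frac52$. For almost all phases $g$ is constant near a given $r$, so $\sigma^2$ is continuous on $\mathbb R\setminus\{0\}$ by dominated convergence. \emph{Phase reversal} $(a,b,c,c')\mapsto(-a,-b,-c,-c')$ preserves the measure and $\rho$ and changes the signs of $x,y,z,m_a,m_b,D$. Hence it maps $g(r)$ to $-g(r)$, so $\mathbb E\,g(r)=0$; it also maps $X,Y$ to $-X,-Y$.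

Let $\mathbb P_0$ be the uniform probability on $\mathbb T^{E\setminus e_0}$; it does not involve the lengths. Corollary~\ref{cor:lower} with $e=e_0$ and $O=\{\Omega=j\}$, in which we keep only the term $l_{e_0}$ of the integrand, gives
\begin{equation}\label{eq:dom}
\mathbb P(\omega=j)\ge\frac{l_{e_0}}L\,\mathbb P_0(\Omega=j)\qquad\text{for all }j\in\mathbb Z.
\end{equation}

\section{The limit law under uniform phases}\label{sec:limit}

In this section all phases other than $\kappa_0$ are i.i.d.\ uniform, $\mathbb E$ is expectation under $\mathbb P_0$, and $C$ denotes constants independent of $M$. Put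
\[
\bar X=\frac1M\sum_iX_i,\quad\bar Y=\frac1M\sum_iY_i,\quad\bar T=\frac TM,\quad G_M(r)=\frac1{\sqrt M}\sum_ig_i(r),\quad\mathcal T_M=\frac1{2\sqrt M}\sum_j\operatorname{sgn}\tan\varphi_j .
\]
By \eqref{eq:omega}, $(\Omega+M+1)/\sqrt M=G_M(r)+\mathcal T_M+O(M^{-1/2})$ with $r=-\bar X/(\bar Y+\bar T)$. The difficulty is that this $r$ depends on the same phases as the $g_i$, and $g_i$ is discontinuous in $r$; a limit theorem for each fixed $r$ does not apply directly. The tails at $v$ resolve this. They are independent of the gadgets and $\bar T$ has a density, so we can integrate over $\bar T$, change variables from $\bar T$ to $r$, and so turn $r$ into a deterministic variable of integration. We need a limit theorem for the gadgets at fixed $r$ (Lemma~\ref{lem:joint}) and a limit theorem for the tails at the level of densities (Lemma~\ref{lem:local}).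

\subsection{The gadgets at fixed $r$}

We first isolate the singularity of $X$ and $Y$ at $D=0$. Let $\vartheta=\arctan(x-z)$ and $\gamma=b-\vartheta$. Then $D=\cot b+\tan\vartheta$, so $D\sin b=\cos\gamma/\cos\vartheta$, and
\begin{equation}\label{eq:XY}
Y=\frac{1-\cot b\tan\vartheta}{\cot b+\tan\vartheta}=\tan\gamma,\qquad X=A\sec\gamma,\qquad A=\frac{\cos\vartheta}{\sin a}.
\end{equation}
By (C1), $\gamma$ is uniform and independent of $(a,c,c')$, hence of $A$. The variable $A$ is symmetric, because $a\mapsto a+\pi$ fixes $x$ and reverses $\sin a$. Since $|A|=\sqrt{1+x^2}/\sqrt{1+(x-z)^2}$ and $x$ is Cauchy, the Cauchy--Schwarz inequality gives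
\[
\mathbb E\big[|A|\,\big|\,z\big]=\frac1\pi\int\frac{dx}{\sqrt{1+x^2}\sqrt{1+(x-z)^2}}\le1,
\]
so $0<\mathbb E|A|\le1$.

\begin{lemma}\label{lem:joint}
There is a random vector $(\xi_1,\xi_2)$ with $\mathbb E\,e^{i(\theta_1\xi_1+\theta_2\xi_2)}=\exp(-\mathbb E|\theta_1A+\theta_2|)$, and for each fixed $r\ne0$ the vector $(\bar X,\bar Y,G_M(r))$ converges in law to $(\xi_1,\xi_2,\zeta)$, where $\zeta\sim N(0,\sigma^2(r))$ is independent of $(\xi_1,\xi_2)$. The variable $\xi_1/\mathbb E|A|$ is Cauchy, so $\xi_1\ne0$ almost surely.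
\end{lemma}

\begin{proof}
Fix real $\theta_1,\theta_2,\theta$. Let $W=\theta_1X+\theta_2Y=(\theta_1A+\theta_2\sin\gamma)/\cos\gamma$ and $B_0=|\theta_1A|+|\theta_2|$, so that $|W|\le B_0|\sec\gamma|$ and $\mathbb EB_0<\infty$. The characteristic function of $(\bar X,\bar Y,G_M(r))$ is $(1+\mathrm I+\mathrm{II}+\mathrm{III})^M$ with $g=g(r)$ and
\[
\mathrm I=\mathbb E\big[e^{i\theta g/\sqrt M}-1\big],\qquad\mathrm{II}=\mathbb E\big[e^{iW/M}-1\big],\qquad\mathrm{III}=\mathbb E\big[(e^{i\theta g/\sqrt M}-1)(e^{iW/M}-1)\big].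
\]
As $g$ is bounded and centered, $\mathrm I=-\theta^2\sigma^2(r)/(2M)+O(M^{-3/2})$. The term III, the only one that couples $g$ with $W$, is negligible: from $|e^{it}-1|\le\min(2,|t|)\le2|t|^{3/4}$,
\[
|\mathrm{III}|\le CM^{-1/2}M^{-3/4}\,\mathbb E|W|^{3/4}\le CM^{-5/4}\,\mathbb E\big[B_0^{3/4}\big]\,\mathbb E|\sec\gamma|^{3/4}=O(M^{-5/4}).
\]
Phase reversal maps $W$ to $-W$, so $\mathrm{II}=-\mathbb E[1-\cos(\tau W)]$ with $\tau=1/M$. Condition on $A$. On the half-circle $0<\gamma<\pi$ substitute $\gamma=\frac\pi2-\tau s$ with $|\tau s|<\frac\pi2$, which turns $\frac{d\gamma}{2\pi}$ into $\frac{\tau\,ds}{2\pi}$. Then $\tau W=\tau(\theta_1A+\theta_2\cos\tau s)/\sin\tau s\to(\theta_1A+\theta_2)/s$ as $\tau\to0$. Since $|\sin\tau s|\ge\frac2\pi\tau|s|$, we have $1-\cos\tau W\le\min\big(2,\frac12(\frac{\pi B_0}{2s})^2\big)$, whose integral over $s\in\mathbb R$ is $CB_0$ by scaling. By dominated convergence and $\int_{\mathbb R}(1-\cos\frac\alpha s)\,ds=\int_{\mathbb R}\frac{1-\cos\alpha t}{t^2}\,dt=\pi|\alpha|$, the contribution of this half-circle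 divided by $\tau$ tends to $\frac12|\theta_1A+\theta_2|$. On the other half-circle, $\gamma=\frac{3\pi}2-\tau s$ gives $\tau W\to-(\theta_1A-\theta_2)/s$ with the same bound, and the limit is $\frac12|\theta_1A-\theta_2|$. The bound $\tau^{-1}\mathbb E[1-\cos\tau W\,|\,A]\le CB_0$ allows us to integrate over $A$, and the symmetry of $A$ gives $M\cdot\mathrm{II}\to-\mathbb E|\theta_1A+\theta_2|$. So the characteristic function tends to $\exp(-\mathbb E|\theta_1A+\theta_2|)\exp(-\theta^2\sigma^2(r)/2)$, which is continuous at the origin. L\'evy's continuity theorem gives the claim, and $\theta_2=0$ identifies the law of $\xi_1$ by (C2).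
\end{proof}

\subsection{The tails at $v$}

\begin{lemma}\label{lem:local}
Fix $\theta\in\mathbb R$. The complex measure $\mathbb E[e^{i\theta\mathcal T_M};\,\bar T\in ds]$ has a density $q_M$, and $q_M\to e^{-\theta^2/8}p$ in $L^1(\mathbb R)$.
\end{lemma}

\begin{proof}
The variables $C_j=\tan\varphi_j$ are i.i.d.\ Cauchy and $\bar T$ is Cauchy by (C2). The measure is bounded in modulus by the law of $\bar T$, so it has a density with $|q_M|\le p$ almost everywhere, and it suffices to prove pointwise convergence. Its Fourier transform is $\Phi_M(\tau/M)^M$, where, for a Cauchy variable $C_1$,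
\[
\Phi_M(\tau)=\mathbb E\big[e^{i\theta\operatorname{sgn}C_1/(2\sqrt M)}e^{i\tau C_1}\big]=\cos\tfrac\theta{2\sqrt M}\;e^{-|\tau|}-\sin\tfrac\theta{2\sqrt M}\;\Psi(\tau),\qquad\Psi(\tau)=\mathbb E[\operatorname{sgn}(C_1)\sin\tau C_1].
\]
We have $|\Psi(\tau)|\le|\tau|^{3/4}\mathbb E|C_1|^{3/4}$. Since $p$ decreases on $(0,\infty)$, the integral $\int_0^\infty p(s)\sin(\tau s)\,ds$ is an alternating series over half-periods and is bounded by its first term, so also $|\Psi(\tau)|\le2p(0)\cdot\frac2{|\tau|}=\frac4{\pi|\tau|}$.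

For fixed $\tau$ the first bound gives $\Phi_M(\tau/M)=1-\frac{\theta^2}{8M}-\frac{|\tau|}M+O(M^{-5/4})$, so $\Phi_M(\tau/M)^M\to e^{-\theta^2/8-|\tau|}$. For $|\tau|\le M$ it gives
\[
|\Phi_M(\tau/M)|^M\le e^{-|\tau|}\big(1+CM^{-1/2}|\tau/M|^{3/4}\big)^M\le e^{-|\tau|+C|\tau|^{3/4}},
\]
which is integrable. For $|\tau|\ge M$ and $M$ large, the second bound and $se^{-s}\le e^{-1}$ give $|\Phi_M(\tau/M)|\le(e^{-1}+CM^{-1/2})\frac M{|\tau|}\le\frac M{2|\tau|}$, and $\int_{|\tau|\ge M}(\frac M{2|\tau|})^Md\tau=2^{1-M}\frac M{M-1}\to0$. By Fourier inversion and dominated convergence, $q_M(s)=\frac1{2\pi}\int e^{-is\tau}\Phi_M(\tau/M)^Md\tau\to e^{-\theta^2/8}p(s)$.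
\end{proof}

\subsection{The mixture}

Let $\lambda(r)=\mathbb E\big[|\xi_1|\,r^{-2}\,p(\xi_2+\xi_1/r)\big]$ for $r\ne0$. For fixed $\alpha_1\ne0$ and $\alpha_2$, the map $r\mapsto s=-\alpha_2-\alpha_1/r$ is a bijection from $\mathbb R\setminus\{0\}$ onto $\mathbb R\setminus\{-\alpha_2\}$ with $ds=|\alpha_1|r^{-2}dr$. Since $\xi_1\ne0$ almost surely, $\lambda>0$ everywhere and $\int\lambda=\mathbb E\int p=1$; in particular $\lambda$ is finite almost everywhere. It is the density of $-\xi_1/(\xi_2+C_0)$ with $C_0$ Cauchy and independent of $(\xi_1,\xi_2)$.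

\begin{proposition}\label{prop:mixture}
Under $\mathbb P_0$, $(\Omega+M+1)/\sqrt M$ converges in law to $\mu_0=\int N(0,\frac14+\sigma^2(r))\lambda(r)\,dr$.
\end{proposition}

\begin{proof}
Condition on the gadgets, which are independent of the tails at $v$, and use Lemma~\ref{lem:local}; the $L^1$ convergence makes the error uniform in the gadget phases. Then apply the substitution above with $(\alpha_1,\alpha_2)=(\bar X,\bar Y)$, where $\bar X\ne0$ almost surely, and Fubini's theorem:
\[
\mathbb E\,e^{i\theta(\mathcal T_M+G_M(r))}=\mathbb E\int q_M(s)\,e^{i\theta G_M(-\bar X/(\bar Y+s))}ds=e^{-\theta^2/8}I_M(\theta)+o(1),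
\]
\[
I_M(\theta)=\int\mathbb E\Big[|\bar X|\,r^{-2}\,p\big(\bar Y+\bar X/r\big)\,e^{i\theta G_M(r)}\Big]dr .
\]
In $I_M$ the letter $r$ is a deterministic variable. Let $I_\infty(\theta)=\int e^{-\theta^2\sigma^2(r)/2}\lambda(r)\,dr$. For $K,\delta>0$ let $I_M^{K,\delta}$ and $I_\infty^{K,\delta}$ be obtained by replacing the factor $|\bar X|$ by $\min(|\bar X|,K)$, the factor $|\xi_1|$ in $\lambda$ by $\min(|\xi_1|,K)$, and restricting to $\delta\le|r|\le1/\delta$. For each $r$ the truncated integrand is a continuous function of $(\bar X,\bar Y,G_M(r))$ bounded by $K/(\pi\delta^2)$. By Lemma~\ref{lem:joint} and bounded convergence, $I_M^{K,\delta}(\theta)\to I_\infty^{K,\delta}(\theta)$ for every $\theta$. The discarded weight is nonnegative and $I_M(0)=I_\infty(0)=1$, so $|I_M(\theta)-I_M^{K,\delta}(\theta)|\le1-I_M^{K,\delta}(0)$ for $M\le\infty$. Hence $\limsup_M|I_M(\theta)-I_\infty(\theta)|\le2(1-I_\infty^{K,\delta}(0))$, which tends to $0$ as $K\to\infty$, $\delta\to0$ by monotone convergence. The limit $e^{-\theta^2/8}I_\infty(\theta)$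 is the characteristic function of $\mu_0$.
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:robust}}\label{sec:proofs}

The remaining ingredient is proved in Section~\ref{sec:variance}.

\begin{proposition}\label{prop:variance}
The limit $\sigma^2(0^+):=\lim_{r\to0}\sigma^2(r)$ exists, and $\sigma^2(1)<\sigma^2(0^+)$.
\end{proposition}

\noindent\textbf{The law $\mu_0$ is atomless and not Gaussian.} Let $\mathcal V=\frac14+\sigma^2(r)$ with $r$ of density $\lambda$, so that $\mu_0$ is the law of $\sqrt{\mathcal V}\,\zeta$ with $\zeta\sim N(0,1)$ independent of $\mathcal V$, and $\frac14\le\mathcal V\le\frac14+\frac{25}4$. The lower bound shows that $\mu_0$ has no atoms; in particular it is non-degenerate. Since $\lambda>0$, neighborhoods of $r=1$ and of $r=0$ have positive probability, and on them $\sigma^2$ is close to the different values $\sigma^2(1)$ and $\sigma^2(0^+)$; so $\mathcal V$ is not almost surely constant. The law $\mu_0$ is symmetric with second moment $\mathbb E\mathcal V$ and fourth moment $3\,\mathbb E\mathcal V^2>3(\mathbb E\mathcal V)^2$,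 whereas a centered Gaussian law has fourth moment exactly three times the square of its variance.

\medskip
For probability measures on $\mathbb R$ let $\|\mu-\nu\|=\sup_A|\mu(A)-\nu(A)|$ over Borel sets $A$. If $\mu\ge(1-\delta)\nu$, then $\|\mu-\nu\|\le\delta$: one has $\nu(A)-\mu(A)\le\delta\nu(A)\le\delta$, and the same for the complement of $A$. Let $Z_M=(\omega^{(M)}+M+1)/\sqrt M=(\omega^{(M)}-\mathbb E\,\omega^{(M)})/\sqrt M$, and let $\nu_M$ be the $\mathbb P_0$-law of $(\Omega+M+1)/\sqrt M$, so $\nu_M\Rightarrow\mu_0$. By \eqref{eq:dom}, the law of $Z_M$ dominates $(l_{e_0}/L)\,\nu_M$.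

\begin{proof}[Proof of Theorem~\ref{thm:robust}]
Let $\delta^*=\inf_{t\ge0}\|\mu_0-N(0,t)\|$, where $N(0,0)$ is the unit mass at $0$. The distance is continuous in $t\in(0,\infty)$, and positive since $\mu_0$ is not Gaussian. It equals $1$ at $t=0$ and tends to $1$ as $t\to0$, because $\mu_0$ has no atom at $0$ (test on small intervals around $0$); it tends to $1$ as $t\to\infty$ (test on large bounded intervals). So $\delta^*>0$. Fix $0<\delta_0<\min(\delta^*,1)$ and let $l_{e_0}\ge(1-\delta_0)L$; then the law of $Z_M$ dominates $(1-\delta_0)\nu_M$.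

If $\operatorname{Var}\omega^{(M)}=0$, then $Z_M=0$ almost surely and $\nu_M$ is the unit mass at $0$. Since $\nu_M\Rightarrow\mu_0$, this can happen only for finitely many $M$.

Suppose that $Z_M/\alpha_M\Rightarrow N(0,1)$ with $\alpha_M=\sqrt{\operatorname{Var}\omega^{(M)}/M}$. Along a subsequence $\alpha_M\to\alpha\in[0,\infty]$. If $\alpha=\infty$, then $\mathbb P(|Z_M|\le1)\to0$, whereas $\liminf\mathbb P(|Z_M|\le1)\ge(1-\delta_0)\liminf\nu_M((-1,1))\ge(1-\delta_0)\mu_0((-1,1))>0$. If $\alpha<\infty$, then $Z_M\Rightarrow N(0,\alpha^2)$. Testing against nonnegative bounded continuous functions, the domination passes to the limit: $N(0,\alpha^2)\ge(1-\delta_0)\mu_0$. Hence $\|\mu_0-N(0,\alpha^2)\|\le\delta_0<\delta^*$, a contradiction.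
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The law of $Z_M$ is within distance $1-l_{e_0}/L\le\frac1M$ of $\nu_M$, so $Z_M\Rightarrow\mu_0$. The properties of $\lambda$, $\sigma^2$ and $\mu_0$ were shown in Sections~\ref{sec:graph} and~\ref{sec:limit}, in Proposition~\ref{prop:variance} and above. For $M\ge1/\delta_0$ the lengths satisfy $l_{e_0}\ge(1-\delta_0)L$, so Theorem~\ref{thm:robust}, whose proof concerns only large $M$, gives the remaining claims.
\end{proof}

\section{The variance depends on the ratio}\label{sec:variance}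

We prove Proposition~\ref{prop:variance}. We compare the two values of $r$ at which the signs \eqref{eq:signs} simplify: $r\to0$, where the gadget no longer feels $v$, and $r=1$, where it is symmetric in $a$ and $b$.

\subsection{Reduction to one function of $z$}

As $r\to0$ we have $\rho\to0$, and the arguments of the three signs in \eqref{eq:signs} tend to $(y-z)(1-x(y-z))$, $-y(1+y^2)$ and $x+y-z$, which are almost surely nonzero. By dominated convergence $\sigma^2(r)$ tends to the value $\sigma^2(0^+)$ computed with the limiting signs. We refer to this as the case $r=0^+$. In the case $r=1$, $\rho=\sin a/\sin b$.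

The tails enter $\Xi$ only through $z$. For a fixed number $z$ and uniform $a,b$ let $h(z)=\mathbb E\,\Xi$ and $e(z)=\mathbb E\,\Xi^2$. By phase reversal $h$ is odd and $e$ is even. Let $H=-h$ on $(0,\infty)$, with subscript $0$ for $r=0^+$ and $1$ for $r=1$.

\begin{proposition}\label{prop:H}
In both cases $e(z)=1+2H(z)$ for $z>0$. Moreover
\[
H_0(z)=\frac2\pi\arctan z;\qquad H_1(0^+)=0,\qquad H_1'(z)=\frac4{\pi^2}\cdot\frac{\arctan\frac2z+\frac z2\ln(1+\frac4{z^2})}{1+z^2}.
\]
\end{proposition}

We first draw the consequence. Let $z_1=\tan c$, $z_2=\tan c'$ be i.i.d.\ Cauchy, $\epsilon_i=\operatorname{sgn}z_i$ and $Z=z_1+z_2$, which has density $p_2(z)=\frac2{\pi(4+z^2)}$ by (C2). Expanding the square in \eqref{eq:sigma}, $4\sigma^2=\mathbb E\,e(Z)+2\,\mathbb E[h(Z)(\epsilon_1+\epsilon_2)]+2$. Here $e(Z)=1+2H(|Z|)$ and $h(Z)=-\operatorname{sgn}(Z)H(|Z|)$, and $\operatorname{sgn}(Z)(\epsilon_1+\epsilon_2)$ is $2$ if $\epsilon_1=\epsilon_2$ and $0$ otherwise. Since $2-4\cdot1[\epsilon_1=\epsilon_2]=-2\epsilon_1\epsilon_2$,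
\begin{equation}\label{eq:sigmaH}
\sigma^2=\tfrac34-\tfrac12\,\mathbb E\big[\epsilon_1\epsilon_2H(|Z|)\big]=\tfrac34-\int_0^\infty\chi(z)H(z)\,dz,
\end{equation}
where $\chi(z)$, for $z>0$, is the density at $z$ of $Z$ on the event $\{\epsilon_1=\epsilon_2\}$ minus its density on $\{\epsilon_1\ne\epsilon_2\}$:
\begin{equation}\label{eq:chi}
\chi(z)=\int_0^zp(s)p(z-s)\,ds-2\int_0^\infty p(s)p(z+s)\,ds=2\Big[\int_0^{z/2}p(s)p(z-s)\,ds-\int_0^\infty p(s)p(z+s)\,ds\Big].
\end{equation}

\begin{remark}\label{rem:onetail}
If $w$ carried only one tail, we would have $z=\tan c$, $g=\frac12(\Xi+\operatorname{sgn}z)$, and Proposition~\ref{prop:H} would give $4\,\mathbb Eg^2=\mathbb E[1+2H(|z|)-2H(|z|)+1]=2$ both for $r=0^+$ and for $r=1$. The function $H$ survives in \eqref{eq:sigmaH} only because two tails can have opposite signs.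
\end{remark}

\subsection{The case $r=0^+$}

Let $\zeta=y-z$ and $\epsilon=\operatorname{sgn}(1-x\zeta)$. Then $\epsilon_a=\epsilon\operatorname{sgn}\zeta$, $\epsilon_b=-\operatorname{sgn}y$, $\epsilon_D=\operatorname{sgn}(x+\zeta)$. Put $\epsilon_*=\epsilon\,\epsilon_D=\operatorname{sgn}\tan(\arctan x+\arctan\zeta)$. Since $\arctan x$ is uniform mod $\pi$, $\epsilon_*$ is a fair sign given $(y,z)$. We claim $\epsilon_a+\epsilon_D=\operatorname{sgn}\zeta+\epsilon_*$. The difference of the two sides is $(\operatorname{sgn}\zeta-\epsilon_D)(\epsilon-1)$. If $\epsilon=-1$, then $x\zeta>1$, so $x$ and $\zeta$ have the same sign and $\epsilon_D=\operatorname{sgn}\zeta$; the difference vanishes in all cases. Thus $\Xi=\epsilon_*+\operatorname{sgn}(y-z)-\operatorname{sgn}y$, which for $z>0$ equals $\epsilon_*-2\cdot1[0<y<z]$. As $y$ is Cauchy, the event $0<y<z$ has probability $\frac1\pi\arctan z$, so $H_0=\frac2\pi\arctan z$ and $e=1+\frac4\pi\arctan z=1+2H_0$.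

This case is a tree in disguise: $2g=\epsilon_*+S$ with $S=\operatorname{sgn}(-y)+\epsilon_1+\epsilon_2-\operatorname{sgn}(-y+z_1+z_2)$, which has the law of $S_w$ in Theorem~\ref{thm:trees} for degree $4$.

\subsection{The case $r=1$: thresholds and jumps}

Now the signs are correlated in an intricate way. The idea is to follow $\Xi$ as $z$ increases from $0$: it starts at a simple value and jumps when one of five affine functions of $z$ vanishes, and at such a point the other four factorize.

With $\rho=\sin a/\sin b$, clearing denominators gives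
\begin{equation}\label{eq:trig}
\begin{aligned}
m_a\sin b&=\cos b-\cos a-z\sin b,&(1+\rho-xm_a)\sin a\sin b&=1-\cos(a+b)+z\cos a\sin b,\\
m_b\sin b&=\cos a-\cos b-z\sin a,&(1+\rho-ym_b)\sin^2b&=1-\cos(a+b)+z\sin a\cos b,
\end{aligned}
\end{equation}
and $D\sin a\sin b=\sin(a+b)-z\sin a\sin b$. For example, $(1+\rho-xm_a)\sin a\sin b=\sin a\sin b+\sin^2a-\cos a\,(m_a\sin b)$. Let $s=\tan\frac a2$, $t=\tan\frac b2$, which are i.i.d.\ Cauchy. Using $\cos a=\frac{1-s^2}{1+s^2}$, $\sin a=\frac{2s}{1+s^2}$ and the half-angle formulas for $a+b$, the five right sides are $\frac2{(1+s^2)(1+t^2)}$ times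
\[
P_1=s^2-t^2-zt(1+s^2),\qquad P_2=(s+t)^2+zt(1-s^2),
\]
\[
\widetilde P_1=t^2-s^2-zs(1+t^2),\qquad\widetilde P_2=(s+t)^2+zs(1-t^2),\qquad R=(s+t)(1-st)-2zst .
\]
Since $\operatorname{sgn}\sin a=\operatorname{sgn}s$ and $\operatorname{sgn}\sin b=\operatorname{sgn}t$,
\[
\epsilon_a=\operatorname{sgn}(sP_1P_2),\qquad\epsilon_b=\operatorname{sgn}(t\widetilde P_1\widetilde P_2),\qquad\epsilon_D=\operatorname{sgn}(stR).
\]
The exchange $s\leftrightarrow t$ exchanges $P_i$ with $\widetilde P_i$ and $\epsilon_a$ with $\epsilon_b$, and fixes $\epsilon_D$. All five factors are affine in $z$ with almost surely nonzero slope, and for fixed $z$ they are nonzero polynomials in $(s,t)$, hence almost surely nonzero. Let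
\[
\Upsilon=\tfrac14(1+\Xi)^2,\qquad K=(s+t)(1+st),
\]
so that $\mathbb E\Upsilon=\frac14(1+2h+e)$, and the identity $e=1+2H=1-2h$ is equivalent to $\mathbb E\Upsilon=\frac12$.

\emph{The start $z=0$.} Here $\epsilon_a=\operatorname{sgn}(s(s^2-t^2))$, $\epsilon_b=\operatorname{sgn}(t(t^2-s^2))$, $\epsilon_D=\operatorname{sgn}(st(s+t)(1-st))$. If $st>0$, then $\epsilon_a+\epsilon_b=0$ and $\Xi=\epsilon_D$. If $st<0$, then $s(s-t)>0$, $t(t-s)>0$ and $1-st>0$, so $\epsilon_a=\epsilon_b=\operatorname{sgn}(s+t)=-\epsilon_D$ and $\Xi=\epsilon_a$. So $\Xi=\pm1$, it is odd under $(s,t)\mapsto(-s,-t)$, and $h(0^+)=0$, $\mathbb E\Upsilon(0^+)=\frac12$.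

\emph{Jumps.} Each factor $F$ has one zero $z_F=z_F(s,t)$, its \emph{threshold}. If one sign jumps by $\pm2$ while the other two stay fixed, then $\Delta\Xi$ is that jump and $\Delta\Upsilon=\frac12\Delta\Xi\,(1+\text{sum of the other two signs})$.

\begin{lemma}\label{lem:jumps}
Almost surely the five thresholds are distinct and nonzero. On the event that the threshold is positive, the jumps as $z$ increases through it are:
\begin{itemize}
\item[(a)] at $z_{P_1}=\frac{s^2-t^2}{t(1+s^2)}$: $\ \Delta\Xi=-2\operatorname{sgn}(tK)$ and $\Delta\Upsilon=-\operatorname{sgn}(s(1-s^2))$;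
\item[(b)] at $z_{P_2}=-\frac{(s+t)^2}{t(1-s^2)}$: $\ \Delta\Xi=2\operatorname{sgn}(tK)$ and $\Delta\Upsilon=\operatorname{sgn}(tK)\,[1+\operatorname{sgn}(t(t^2-s^2))]-\operatorname{sgn}(st)$;
\item[(c)] at $z_R=x+y$: $\ \Delta\Xi=-2$ and $\Delta\Upsilon=\operatorname{sgn}x+\operatorname{sgn}y-1$.
\end{itemize}
The jumps at $z_{\widetilde P_1},z_{\widetilde P_2}$ are obtained from (a), (b) by exchanging $s$ and $t$.
\end{lemma}

\begin{proof}
(a) Substitute $z=z_{P_1}$, extract the factor $s+t$, and expand the bracket:
\begin{align*}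
P_2&=\tfrac{s+t}{1+s^2}\big[(s+t)(1+s^2)+(s-t)(1-s^2)\big]=\tfrac{s+t}{1+s^2}\,(2s+2s^2t)=\tfrac{2sK}{1+s^2},\\
\widetilde P_1&=-zt(1+s^2)-zs(1+t^2)=-zK,\\
\widetilde P_2&=\tfrac{s+t}{t(1+s^2)}\big[(s+t)t(1+s^2)+(s-t)s(1-t^2)\big]=\tfrac{s+t}{t(1+s^2)}\,(s^2+t^2+s^3t+st^3)=\tfrac{(s^2+t^2)K}{t(1+s^2)},\\
R&=\tfrac{s+t}{1+s^2}\big[(1-st)(1+s^2)-2s(s-t)\big]=\tfrac{s+t}{1+s^2}\,(1-s^2+st-s^3t)=\tfrac{(1-s^2)K}{1+s^2}.
\end{align*}
The slope of $P_1$ is $-t(1+s^2)$, so $\operatorname{sgn}P_1$ jumps by $-2\operatorname{sgn}t$; as $\operatorname{sgn}(sP_2)=\operatorname{sgn}K$, $\epsilon_a$ jumps by $-2\operatorname{sgn}(tK)$. For $z>0$ we get $\epsilon_b=-1$ and $\epsilon_D=\operatorname{sgn}(st(1-s^2)K)$, so $\Delta\Upsilon=-\operatorname{sgn}(tK)\,\epsilon_D=-\operatorname{sgn}(s(1-s^2))$.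

(b) At $z=z_{P_2}$, which is positive if and only if $t(1-s^2)<0$,
\begin{align*}
P_1&=\tfrac{s+t}{1-s^2}\big[(s-t)(1-s^2)+(s+t)(1+s^2)\big]=\tfrac{2sK}{1-s^2},\\
\widetilde P_1&=\tfrac{s+t}{t(1-s^2)}\big[(t-s)t(1-s^2)+(s+t)s(1+t^2)\big]=\tfrac{s+t}{t(1-s^2)}\,(s^2+t^2+s^3t+st^3)=\tfrac{(s^2+t^2)K}{t(1-s^2)},\\
\widetilde P_2&=\tfrac{(s+t)^2}{t(1-s^2)}\big[t(1-s^2)-s(1-t^2)\big]=\tfrac{(s+t)^2(t-s)(1+st)}{t(1-s^2)}=\tfrac{(t^2-s^2)K}{t(1-s^2)},\\
R&=\tfrac{s+t}{1-s^2}\big[(1-st)(1-s^2)+2s(s+t)\big]=\tfrac{s+t}{1-s^2}\,(1+s^2+st+s^3t)=\tfrac{(1+s^2)K}{1-s^2}.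
\end{align*}
The slope of $P_2$ is $t(1-s^2)$ and $\operatorname{sgn}(sP_1)=\operatorname{sgn}((1-s^2)K)$, so $\epsilon_a$ jumps by $2\operatorname{sgn}(tK)$. Further $\epsilon_b=\operatorname{sgn}(t(t^2-s^2))$ and, since $t(1-s^2)<0$, $\epsilon_D=-\operatorname{sgn}(sK)$. Then $\Delta\Upsilon=\operatorname{sgn}(tK)(1+\epsilon_b+\epsilon_D)$ is the stated value.

(c) At $z=x+y$ we have $m_a=-x(1+\rho)$, $1+\rho-xm_a=(1+\rho)(1+x^2)$, $m_b=-y(1+\rho)$ and $1+\rho-ym_b=(1+\rho)(1+y^2)$. So $\epsilon_a=-\operatorname{sgn}x$, $\epsilon_b=-\operatorname{sgn}y$, and $\epsilon_D$ drops from $1$ to $-1$.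

These formulas and their mirror images show that at each threshold the other factors are almost surely nonzero; and no factor vanishes at $z=0$ almost surely.
\end{proof}

Consequently, for $z>0$,
\begin{equation}\label{eq:sumjumps}
h(z)=\sum_F\mathbb E\big[1[0<z_F<z]\,\Delta\Xi_F\big],\qquad\mathbb E\Upsilon(z)=\tfrac12+\sum_F\mathbb E\big[1[0<z_F<z]\,\Delta\Upsilon_F\big],
\end{equation}
and in both sums $\widetilde P_i$ contributes the same as $P_i$.

\subsection{The identity $\mathbb E\Upsilon=\frac12$}

\emph{The factor $P_1$.} The threshold is even in $s$ and $\Delta\Upsilon$ is odd in $s$, so the contribution is $0$.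

\emph{The factor $R$.} On $\{x+y>0\}$, $\Delta\Upsilon=+1$ if $x,y$ have equal signs (both positive) and $-1$ otherwise. As $x,y$ are i.i.d.\ Cauchy, the contribution is $\int_0^z\chi$ by the definition of $\chi$.

\emph{The factor $P_2$.} The shift $(a,b)\mapsto(a+\pi,b+\pi)$ preserves the measure and $x,y,\rho$, hence all thresholds and jumps. It acts by $(s,t)\mapsto(-1/s,-1/t)$ and exchanges $|s|<1$ with $|s|>1$. So the contribution is twice that of $|s|<1$, where the threshold is positive if and only if $t<0$. Write $t=-\tau$, $s=\pm S$ with $\tau>0$, $0<S<1$; then $\operatorname{sgn}(t(t^2-s^2))=-\operatorname{sgn}(\tau-S)$.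
\begin{itemize}
\item For $s=S$: $z_{P_2}=\frac{(S-\tau)^2}{\tau(1-S^2)}$ and $-\operatorname{sgn}(st)=1$. If $\tau>S$, the bracket in (b) is $0$ and $\Delta\Upsilon=1$. If $\tau<S$, the bracket is $2$, $tK=\tau(\tau-S)(1-S\tau)<0$, and $\Delta\Upsilon=-2+1=-1$. So $\Delta\Upsilon=\operatorname{sgn}(\tau-S)$.
\item For $s=-S$: $z_{P_2}=\frac{(S+\tau)^2}{\tau(1-S^2)}$, $tK=\tau(S+\tau)(1+S\tau)>0$, and $\Delta\Upsilon=[1-\operatorname{sgn}(\tau-S)]-1=-\operatorname{sgn}(\tau-S)$.
\end{itemize}
So $P_2$ contributes $2J(z)$, with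
\[
J(z)=\int_0^1\!\!\frac{dS}{\pi^2(1+S^2)}\int_0^\infty\!\frac{\operatorname{sgn}(\tau-S)}{1+\tau^2}\Big\{1\big[(S-\tau)^2<z\tau(1-S^2)\big]-1\big[(S+\tau)^2<z\tau(1-S^2)\big]\Big\}d\tau .
\]
Fix $S$ and let $w=\frac{2S}{1-S^2}$, so $2\arctan S=\arctan w$. Each condition has the form $\tau^2-\Sigma\tau+S^2<0$, with $\Sigma=(z+w)(1-S^2)$ for the first and $\Sigma=(z-w)(1-S^2)$ for the second. It has positive solutions if and only if $\Sigma>2S$, which always holds for the first and means $z>2w$ for the second. The solutions then form an interval $(\tau_-,\tau_+)$ with $\tau_-\tau_+=S^2<1$ and $\tau_-+\tau_+=\Sigma$, which contains the geometric mean $S$, and the addition formula gives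
\[
\int_{\tau_-}^{\tau_+}\frac{\operatorname{sgn}(\tau-S)}{1+\tau^2}\,d\tau=\arctan\tau_-+\arctan\tau_+-2\arctan S=\arctan\frac\Sigma{1-S^2}-\arctan w .
\]
With $\frac{dS}{1+S^2}=\frac12\frac{dw}{1+w^2}$,
\[
J(z)=\frac1{2\pi^2}\int_0^\infty\frac{dw}{1+w^2}\Big[\arctan(z+w)-\max\big(\arctan w,\arctan(z-w)\big)\Big].
\]
The bracket is Lipschitz in $z$ uniformly in $w$, so we may differentiate under the integral: $J(0^+)=0$ and, by \eqref{eq:chi},
\[
J'(z)=\frac12\Big[\int_0^\infty p(w)p(z+w)\,dw-\int_0^{z/2}p(w)p(z-w)\,dw\Big]=-\tfrac14\chi(z).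
\]
Adding up, $\mathbb E\Upsilon(z)=\frac12+4J(z)+\int_0^z\chi=\frac12$.

\subsection{The function $H_1$}

In the first sum of \eqref{eq:sumjumps}, $R$ contributes $-2\int_0^zp_2$, since $x+y$ has density $p_2$. For $F=P_1,P_2$ fix $b$; the map $a\mapsto z_F$ is smooth and strictly monotone on finitely many arcs covering almost all of $\mathbb T$. Changing variables from $a$ to $\zeta=z_F$ on each arc, the contribution of $F$ is $\int_0^z\pi_F(\zeta)\,d\zeta$ with
\[
\pi_F(\zeta)=\frac1{4\pi^2}\int_0^{2\pi}db\sum_{a:\ z_F(a,b)=\zeta}\frac{\Delta\Xi_F}{|\partial_az_F|}.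
\]
From $\sin a+\sin b=\frac{2K}{(1+s^2)(1+t^2)}$ we get $\operatorname{sgn}(tK)=\operatorname{sgn}(\sin b\,(\sin a+\sin b))$. For functions of $y=\cot b$ we use $\int_0^{2\pi}db=2\int_{\mathbb R}\frac{dy}{1+y^2}$.

\emph{The factor $P_2$.} Write $\cos b-\zeta\sin b=\varrho\cos\nu$ and $\sin b=\varrho\sin\nu$ with $\varrho>0$; then $\varrho^2/\sin^2b=1+(y-\zeta)^2$. By \eqref{eq:trig} the equation $z_{P_2}=\zeta$ reads
\[
0=1-\cos(a+b)+\zeta\cos a\sin b=1-(\cos b-\zeta\sin b)\cos a+\sin b\sin a=1-\varrho\cos(a+\nu).
\]
Up to null sets it has solutions if and only if $\varrho>1$, that is, $1+(y-\zeta)^2>1+y^2$, or $y<\zeta/2$. The solutions are $a_\pm=-\nu\pm\vartheta$ with $\cos\vartheta=1/\varrho$, $0<\vartheta<\frac\pi2$. Implicit differentiation gives $|\partial_az_{P_2}|=\varrho\sin\vartheta/|\cos a\sin b|$. From $\sin b=\sin\nu/\cos\vartheta$,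
\[
\sin a_\pm+\sin b=-\sin\nu\cos\vartheta\pm\cos\nu\sin\vartheta+\frac{\sin\nu}{\cos\vartheta}=\tan\vartheta\,(\sin\nu\sin\vartheta\pm\cos\nu\cos\vartheta)=\pm\tan\vartheta\cos a_\pm .
\]
So $\Delta\Xi=\pm2\operatorname{sgn}(\sin b\cos a_\pm)$, the absolute value disappears, and
\[
\sum_\pm\frac{\Delta\Xi}{|\partial_az_{P_2}|}=\frac{2\sin b\,(\cos a_+-\cos a_-)}{\varrho\sin\vartheta}=\frac{4\sin b\sin\nu}\varrho=\frac{4\sin^2b}{\varrho^2}=\frac4{1+(y-\zeta)^2}.
\]
Using the symmetry $y\mapsto\zeta-y$ and $p_2=p*p$,
\[
\pi_{P_2}(\zeta)=\frac2{\pi^2}\int_{y<\zeta/2}\frac{dy}{(1+y^2)(1+(y-\zeta)^2)}=\frac2{\pi^2}\cdot\frac{\pi^2p_2(\zeta)}2=p_2(\zeta).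
\]
Thus $P_2$ and $\widetilde P_2$ together cancel $R$, and $H_1'=-2\pi_{P_1}$.

\emph{The factor $P_1$.} Here $z_{P_1}=(\cos b-\cos a)/\sin b=\zeta$ means $\cos a=\cos b-\zeta\sin b$. Solutions $a=\pm a_0$ exist when
\[
\frac{\sin^2a_0}{\sin^2b}=(1+y^2)-(y-\zeta)^2=1+2y\zeta-\zeta^2=:\varsigma^2
\]
is positive, and $|\partial_az_{P_1}|=\varsigma>0$ at both. The jumps $-2\operatorname{sgn}(\sin b(\sin b\pm\sin a_0))$ add up to $-4$ if $\varsigma<1$ and to $0$ if $\varsigma>1$. So $\pi_{P_1}(\zeta)=-\frac2{\pi^2}\int_{0<\varsigma<1}\frac{dy}{(1+y^2)\varsigma}$. With $y=\frac{\varsigma^2+\zeta^2-1}{2\zeta}$ and $dy/\varsigma=d\varsigma/\zeta$,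
\[
H_1'(\zeta)=\frac4{\pi^2}\int_0^1\frac{4\zeta\,d\varsigma}{4\zeta^2+(\varsigma^2+\zeta^2-1)^2}.
\]
Let $\Pi_\pm=\zeta^2+(1\pm\varsigma)^2$. Then $\Pi_+\Pi_-=(\zeta^2+\varsigma^2+1)^2-4\varsigma^2$ equals the denominator, and $(2-\varsigma)\Pi_++(2+\varsigma)\Pi_-=2(\Pi_++\Pi_-)-\varsigma(\Pi_+-\Pi_-)=4(1+\zeta^2)$. Hence, substituting $\tau=1-\varsigma$ in the first term and $\tau=1+\varsigma$ in the second,
\[
H_1'(\zeta)=\frac4{\pi^2}\frac\zeta{1+\zeta^2}\int_0^1\Big[\frac{2-\varsigma}{\Pi_-}+\frac{2+\varsigma}{\Pi_+}\Big]d\varsigma=\frac4{\pi^2}\frac\zeta{1+\zeta^2}\int_0^2\frac{1+\tau}{\zeta^2+\tau^2}\,d\tau,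
\]
and the last integral is $\frac1\zeta\arctan\frac2\zeta+\frac12\ln(1+\frac4{\zeta^2})$. This completes the proof of Proposition~\ref{prop:H}. \qed

\subsection{A duality between $\chi$ and $H_1-H_0$}

Let $\eta=H_1-H_0$ on $(0,\infty)$. By \eqref{eq:sigmaH}, $\sigma^2(0^+)-\sigma^2(1)=\int_0^\infty\chi\,\eta\,dz$. The weight $\chi$ has integral $\frac12\mathbb E[\epsilon_1\epsilon_2]=0$, so it changes sign and the sign of the difference is not visible yet. What helps is that $\chi$ and $\eta'$ are expressed by one and the same function,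
\[
\psi(y)=y\ln(1+y^{-2})-\arctan y\qquad(y>0).
\]

\begin{lemma}\label{lem:duality}
For $z>0$,
\begin{equation}\label{eq:etachi}
\eta'(z)=\frac4{\pi^2}\,\frac{\psi(z/2)}{1+z^2},\qquad\chi(z)=\frac4{\pi^2}\,\frac{\psi(1/z)}{z^2+4}=-\frac d{dz}\Big[\frac12\,\eta\Big(\frac2z\Big)\Big].
\end{equation}
Moreover $\eta(0^+)=\eta(\infty)=0$ and
\begin{equation}\label{eq:diff}
\sigma^2(0^+)-\sigma^2(1)=\frac12\int_0^\infty\eta(2/z)\,\eta'(z)\,dz .
\end{equation}
\end{lemma}

\begin{proof}
The first formula follows from Proposition~\ref{prop:H}, $H_0'=\frac4{\pi^2}\frac{\pi/2}{1+z^2}$ and $\arctan\frac2z-\frac\pi2=-\arctan\frac z2$. For the second let $s+s'=z$. Since $(3s+s')(1+s'^2)+(3s'+s)(1+s^2)=4(s+s')+(s+s')^3$,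
\[
\frac1{(1+s^2)(1+s'^2)}=\frac1{z(z^2+4)}\Big[\frac{2s+z}{1+s^2}+\frac{2s'+z}{1+s'^2}\Big],
\]
and so $\int_0^zp(s)p(z-s)\,ds=\frac2{\pi^2(z^2+4)}\big[\arctan z+\frac1z\ln(1+z^2)\big]$. The two densities in the definition of $\chi$ add up to $p_2$, so $\chi$ is twice this integral minus $p_2=\frac4{\pi^2}\frac{\pi/2}{z^2+4}$, and $\arctan z-\frac\pi2=-\arctan\frac1z$ gives the formula. Next, $\frac d{dz}\frac12\eta(\frac2z)=-z^{-2}\eta'(\frac2z)=-\frac4{\pi^2}\frac{\psi(1/z)}{z^2+4}$. The function $\psi$ is bounded, so $\eta'$ is integrable and $\eta(\infty)$ exists. We know $\eta(0^+)=0$, and integrating the last identity in \eqref{eq:etachi} over $(0,\infty)$ gives $\frac12\eta(\infty)=\int_0^\infty\chi=0$. Integration by parts, with vanishing boundary terms, gives \eqref{eq:diff}.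
\end{proof}

\subsection{Positivity of the difference}

\emph{Shape of $\psi$ and $\eta$.} We have $\psi'(y)=\ln(1+y^{-2})-\frac3{1+y^2}$ and $\psi''(y)=\frac{4y^2-2}{y(1+y^2)^2}$. So $\psi'$ decreases on $(0,\frac1{\sqrt2})$ and then increases to its limit $0$; in particular $\psi'<0$ on $[\frac1{\sqrt2},\infty)$. Since $\psi'(\frac14)=\ln17-\frac{48}{17}>0$ (the terms are $2.833\ldots$ and $2.823\ldots$), $\psi$ increases up to some $y_1\in(\frac14,\frac1{\sqrt2})$ and decreases afterwards. As $\psi(0^+)=0$, $\psi(\frac1{\sqrt2})=0.161\ldots>0$ and $\psi(1)=\ln2-\frac\pi4<0$, there is $y_0\in(\frac1{\sqrt2},1)$ with $\psi>0$ on $(0,y_0)$ and $\psi<0$ on $(y_0,\infty)$. By Lemma~\ref{lem:duality}, $\eta$ increases strictly from $0$ on $(0,2y_0)$ and decreases strictly to $0$ on $(2y_0,\infty)$. The peak $2y_0$ lies to the right of the fixed point $\sqrt2$ of the involution $z\mapsto2/z$. The next lemma says that the whole bump leans to the right of $\sqrt2$, which is what \eqref{eq:diff} measures.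

\begin{lemma}\label{lem:lean}
$\eta(2/z)>\eta(z)$ for $0<z<\sqrt2$.
\end{lemma}

\begin{proof}
Let $F(z)=\eta(2/z)-\eta(z)$, so $F(0^+)=F(\sqrt2)=0$. By \eqref{eq:etachi}, $F'=-2\chi-\eta'=\frac8{\pi^2(z^2+4)}(\psi_1-\psi_2)$, where
\[
\psi_1(z)=-\psi(1/z)=\arctan\frac1z-\frac{\ln(1+z^2)}z,\qquad\psi_2(z)=\alpha(z)\,\psi(z/2),\qquad\alpha(z)=\frac12+\frac3{2(1+z^2)}.
\]
It suffices to show that $\psi_1-\psi_2$ changes sign exactly once on $(0,\sqrt2)$, from $+$ to $-$: then $F$ increases and then decreases between two zeros. We use the values $\psi(0.25)=0.4633$, $\psi(0.3)=0.4568$, $\psi(0.4)=0.4119$, $\psi(0.55)=0.3001$, $\psi(\frac1{\sqrt2})=0.1613$, with errors below $2\cdot10^{-4}$.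

On $(0,\frac12]$ we have $\psi_1'=\frac{\ln(1+z^2)}{z^2}-\frac3{1+z^2}\le1-2.4=-1.4$. Since $\psi$ is positive and increasing on $(0,\frac14]$ and $\alpha'=-3z/(1+z^2)^2\ge-1.5$, also $\psi_2'\ge\alpha'(z)\psi(z/2)\ge-1.5\cdot0.47>-0.71$. So $\psi_1-\psi_2$ decreases strictly, from $\frac\pi2$ at $0^+$ to $\psi_1(\frac12)-\psi_2(\frac12)=0.661-0.788<0$ (rounded).

On $[\frac12,\sqrt2)$ the function $\psi_1$ decreases, because $\psi_1'=\psi'(1/z)/z^2$ and $1/z>\frac1{\sqrt2}$; $\alpha$ decreases; and $\psi$, being unimodal, attains its minimum over an interval at an endpoint. So on $[z_1,z_2]$ we have $\psi_1\le\psi_1(z_1)$ and $\psi_2\ge\alpha(z_2)\min(\psi(\frac{z_1}2),\psi(\frac{z_2}2))$. This gives: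
\begin{center}
\begin{tabular}{c|c|c}
interval & $\psi_1\le$ & $\psi_2\ge$\\ \hline
$[0.5,\,0.6]$ & $0.662$ & $1.602\cdot0.456>0.73$\\
$[0.6,\,0.8]$ & $0.519$ & $1.414\cdot0.411>0.58$\\
$[0.8,\,1.1]$ & $0.279$ & $1.178\cdot0.299>0.35$\\
$[1.1,\,\sqrt2)$ & $0.018$ & $1\cdot0.160$
\end{tabular}
\end{center}
Hence $\psi_1<\psi_2$ on $[\frac12,\sqrt2)$.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:variance}]
For $0<\ell<\eta(2y_0)$ let $z_-<2y_0<z_+$ be the two solutions of $\eta(z)=\ell$, so that $\{\eta>\ell\}=(z_-,z_+)$. Substituting $\ell=\eta(z)$ on the two monotone branches,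
\[
\int_0^\infty\eta(2/z)\,\eta'(z)\,dz=\int_0^{\eta(2y_0)}\big[\eta(2/z_-)-\eta(2/z_+)\big]\,d\ell .
\]
If $z_-<\sqrt2$, Lemma~\ref{lem:lean} gives $\eta(2/z_-)>\ell$, so $2/z_-<z_+$, that is, $2/z_+<z_-$, and therefore $\eta(2/z_+)<\ell<\eta(2/z_-)$. If $z_-\ge\sqrt2$, then $2/z_+<2/z_-\le\sqrt2<2y_0$, and $\eta$ is strictly increasing on $(0,2y_0)$. In both cases the integrand is positive, and \eqref{eq:diff} gives $\sigma^2(1)<\sigma^2(0^+)$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{slides}
``Joint with L.~Abn (IAS)'',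
\texttt{https://8ecm.eu/\allowbreak system/\allowbreak admin/\allowbreak abstracts/\allowbreak presentations/\allowbreak 000/\allowbreak 001/\allowbreak 690/\allowbreak original/\allowbreak Neumann\_Domains\_\allowbreak on\_Metric\_\allowbreak Graphs-printout.pdf}
\end{thebibliography}
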